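
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Direct sums and similarity to irreducible operators}

\begin{abstract}
A Hilbert space operator is irreducible if it commutes with no orthogonal
projection other than $0$ and $I$. It was conjectured that if $B$ acts on an
infinite-dimensional separable space and is similar to an irreducible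
operator, then so is $A\oplus B$ for every operator $A$ on a separable space.
We disprove this, with $A=0$ on a one-dimensional space and $B$ itself
irreducible. For operators $T$ such that $(T-\lambda)^2$ has finite rank we
determine exactly which ones are similar to irreducible operators, and hence
exactly when the conjecture fails in this class. We also prove the conjecture
when $A$ and $B$ have no nonzero intertwiners in one direction, and when
$A=\lambda I$ and $B-\lambda$ or its adjoint has finite-dimensional kernel.
\end{abstract}


\section{Introduction}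

All operators are bounded linear operators on complex separable Hilbert
spaces, and \emph{projection} means orthogonal projection. An operator $T$ is
\emph{irreducible} if it commutes with no projection other than $0$ and $I$,
and \emph{reducible} otherwise. It is \emph{similar to an irreducible
operator} if $XTX^{-1}$ is irreducible for some bounded invertible $X$.

Irreducibility depends on the inner product and similarity does not: to ask
whether $T$ is similar to an irreducible operator is to ask whether an
equivalent inner product can be chosen in which $T$ has no orthogonal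
reducing decomposition. A direct sum $A\oplus B$ is visibly reducible, but the
angle between its two summands is ours to change. For every
$C\in\mathcal B(\mathcal K,\mathcal H)$,
\begin{equation}\label{eq:glue}
\begin{pmatrix}1&C\\0&1\end{pmatrix}
\begin{pmatrix}A&0\\0&B\end{pmatrix}
\begin{pmatrix}1&C\\0&1\end{pmatrix}^{-1}
=\begin{pmatrix}A&CB-AC\\0&B\end{pmatrix},
\end{equation}
and if $B$ is irreducible one may hope that a suitable corner $CB-AC$ ties the
two summands together. This suggests the following statement, which is
posed in \cite{source}.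

\begin{conjecture}
Let $A\in\mathcal B(\mathcal H)$ and $B\in\mathcal B(\mathcal K)$, where
$\mathcal H$ and $\mathcal K$ are separable Hilbert spaces and $\mathcal K$ is
infinite-dimensional. If $B$ is similar to an irreducible operator, then so is
$A\oplus B$.
\end{conjecture}

Infinite dimension is needed. The operator
$B=\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$ on $\mathbb C^2$
is irreducible, but every operator similar to $0\oplus B$ on $\mathbb C^3$ has
rank one, so it has the form $v\mapsto\langle v,y\rangle x$; a nonzero vector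
orthogonal to $x$ and $y$ spans a reducing subspace. In this
example $B$ has too little room: its rank is too small to tie down the enlarged kernel.
An irreducible operator on an infinite-dimensional space is never a
finite-rank perturbation of a scalar (see (F3) below), so there the room seems
ample, and one might guess that the conjecture is true. Theorem~\ref{thm:positive}
confirms this in many cases. In general, however, the same obstruction survives.

\begin{theorem}\label{thm:counter}
Let $(e_n)_{n\ge1}$ be the standard basis of $\ell^2$, let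
$D=\operatorname{diag}(1+\frac1n)$, and let $K_0$ be a compact operator on
$\ell^2$ with $\langle K_0e_n,e_m\rangle\ne0$ for all $n\ne m$; for instance
$K_0=\langle\cdot,f\rangle f$ with $f=\sum\frac1n e_n$. On $\ell^2\oplus\ell^2$ put
\[
B=\begin{pmatrix}0&D\\0&K_0\end{pmatrix}.
\]
Then $B$ is irreducible, and for every separable $\mathcal H\ne0$ the operator
$0_{\mathcal H}\oplus B$ is not similar to an irreducible operator. Hence the
conjecture is false, already for $\dim\mathcal H=1$ and $A=0$.
\end{theorem}

The reason is as follows. If an operator $S$ on a space of dimension greater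
than $1$ is irreducible, its range must ``fill'' its kernel: no nonzero vector
of $\ker S$ is orthogonal to $\operatorname{ran}S$. In $B$ the kernel
$\ell^2\oplus0$ is filled by $D$ exactly, with nothing to spare. When
$\mathcal H$ is added to the kernel, the only way to fill it is to use the
block $K_0$, and a compact operator cannot change a Fredholm index.

When $(T-\lambda)^2$ has finite rank this balance can be expressed by two
numbers. For an operator $T$ and $\lambda\in\mathbb C$ put
\[
r_\lambda(T)=\operatorname{rank}(T-\lambda)^2,\qquad
d_\lambda(T)=\dim\Bigl(\ker(T-\lambda)\ominus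
\overline{\ker(T-\lambda)\cap\operatorname{ran}(T-\lambda)}\Bigr).
\]
Thus $d_\lambda$ measures the part of the eigenspace that is not yet filled, and
$r_\lambda$ will turn out to be the room available for filling it. The number
$d_\lambda(T)$ is the dimension of the quotient of $\ker(T-\lambda)$ by
$\overline{\ker(T-\lambda)\cap\operatorname{ran}(T-\lambda)}$. An
invertible $X$ carries $\ker(T-\lambda)$, $\operatorname{ran}(T-\lambda)$ and
closures to the corresponding spaces for $XTX^{-1}$, and kernels and ranges of
direct sums split; so both numbers are similarity invariants, and both are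
additive over direct sums.

We write $0_m$ and $I_m$ for the zero operator and the identity on an
$m$-dimensional Hilbert space, $0\le m\le\infty$.

\begin{theorem}\label{thm:class}
\textup{(a)} Let $T$ act on an infinite-dimensional separable space with
$r_\lambda(T)<\infty$. Then $T$ is similar to an irreducible operator if and only if
\[
r_\lambda(T)\ge1\quad\text{and}\quad d_\lambda(T)\le r_\lambda(T).
\]

\textup{(b)} Suppose that $(A-\lambda)^2$ and $(B-\lambda)^2$ have finite
rank, $B$ acts on an infinite-dimensional space, and $B$ is similar to an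
irreducible operator. Then $A\oplus B$ is similar to an irreducible operator
if and only if
\[
d_\lambda(A)-r_\lambda(A)\le r_\lambda(B)-d_\lambda(B).
\]
In particular, $\lambda I_m\oplus B$, with $0\le m\le\infty$, is similar to an
irreducible operator if and only if $m\le r_\lambda(B)-d_\lambda(B)$.

\textup{(c)} All pairs of integers $0\le d\le r$ with $r\ge1$ occur as
$(d_\lambda(B),r_\lambda(B))$ in \textup{(b)}.
\end{theorem}

So, among the operators $B$ in (b) with $\lambda=0$, those for which
$0_1\oplus B$ violates the conjecture are exactly those with $r_0(B)=d_0(B)$. The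
operator of Theorem~\ref{thm:counter} with $K_0=\langle\cdot,f\rangle f$ has
$r_0=d_0=1$ (Section~\ref{sec:class}). For the same $B$ the choice $A=\operatorname{diag}(0,1)$
does no harm, since $d_0(A)=r_0(A)=1$: the eigenvalue $1$ brings the
room that the eigenvalue $0$ needs.

Write $\operatorname{Hom}(A,B)=\{q\in\mathcal B(\mathcal H,\mathcal K):qA=Bq\}$.

\begin{theorem}\label{thm:positive}
Let $\mathcal H,\mathcal K$ be separable, $\dim\mathcal K=\infty$, let
$A\in\mathcal B(\mathcal H)$, and let
$B\in\mathcal B(\mathcal K)$ be similar to an irreducible operator. Then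
$A\oplus B$ is similar to an irreducible operator in each of the following cases:

\textup{(a)} $\operatorname{Hom}(A,B)=0$ or $\operatorname{Hom}(B,A)=0$;

\textup{(b)} $A=\lambda I_{\mathcal H}$, and $\ker(B-\lambda)$ or
$\ker(B-\lambda)^*$ is finite-dimensional.
\end{theorem}

Case (a) contains the case $\sigma(A)\cap\sigma(B)=\emptyset$ (Rosenblum's
theorem): if $qA=Bq$ and $g$ is holomorphic near $\sigma(A)\cup\sigma(B)$, equal
to $1$ near $\sigma(A)$ and to $0$ near $\sigma(B)$, then $q=qg(A)=g(B)q=0$. By
case (b), for scalar $A=\lambda I$ the conjecture can fail only if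
$\ker(B-\lambda)$ and $\ker(B-\lambda)^*$ are both infinite-dimensional, as
happens in Theorem~\ref{thm:counter}. We do not classify all operators
similar to an irreducible operator.

Section~\ref{sec:prelim} describes, up to unitary equivalence, all operators
similar to a given one, in block form with respect to the kernel.
Theorem~\ref{thm:counter} is proved in
Section~\ref{sec:counter}. Section~\ref{sec:crit} gives a sufficient criterion
for similarity to an irreducible operator, which is used for
Theorem~\ref{thm:class} in Section~\ref{sec:class}.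
Theorem~\ref{thm:positive} is proved in Section~\ref{sec:positive}.

\section{Operators with a prescribed kernel}\label{sec:prelim}

The inner product is linear in the first variable, and $xy^*$ denotes the
operator $v\mapsto\langle v,y\rangle x$. A projection that commutes with $S$
also commutes with $S^*$. Three elementary facts are used throughout.

\begin{itemize}
\item[(F1)] If $S$ acts on a space of dimension greater than $1$ and
$0\ne x\in\ker S\cap\ker S^*$, then $\mathbb Cx$ reduces $S$, so $S$ is
reducible.
\item[(F2)] If a projection $P$ commutes with $S$, then $P\ker S\subset\ker S$;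
since $P=P^*$, it is block diagonal with respect to
$\ker S\oplus(\ker S)^\perp$.
\item[(F3)] On an infinite-dimensional space no operator $\lambda I+F$ with $F$
of finite rank is irreducible. Indeed $\ker F\cap\ker F^*$ has finite
codimension, so it contains a vector $x\ne0$, and $\mathbb Cx$ reduces
$\lambda I+F$.
\end{itemize}

Also, $T$ is irreducible if and only if $T^*$ is, and
$(XTX^{-1})^*=(X^*)^{-1}T^*X^*$, so $T$ is similar to an irreducible operator if
and only if $T^*$ is.

In view of (F1) and (F2) we write operators in block form
with respect to the kernel and its complement.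

\begin{lemma}\label{lem:block}
Let $S=\begin{pmatrix}0&E\\0&R\end{pmatrix}$ on $L\oplus M$, with $\ker S=L$.
\begin{enumerate}
\item[(a)] If $S$ is irreducible and $\dim(L\oplus M)>1$, then $E$ has dense
range in $L$.
\item[(b)] If a projection $P$ commutes with $S$, then $P=P_L\oplus P_M$, where
$P_LE=EP_M$, $P_MR=RP_M$, and $P_M$ commutes with $E^*E$.
\item[(c)] If, in \textup{(b)}, $E$ has dense range and $P_M=\varepsilon I$ with
$\varepsilon\in\{0,1\}$, then $P=\varepsilon I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x\in L$ is orthogonal to $\operatorname{ran}E$, then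
$S^*x=E^*x=0$, so $x\in\ker S\cap\ker S^*$ and $x=0$ by (F1).

(b) By (F2), $P=P_L\oplus P_M$, and the first two relations are the entries of
$PS=SP$. Taking adjoints in the first, $E^*P_L=P_ME^*$, so
$P_ME^*E=E^*P_LE=E^*EP_M$.

(c) $P_LE=\varepsilon E$ and $E$ has dense range, so $P_L=\varepsilon I$.
\end{proof}

The next lemma shows what similarity can do to such a block form.

\begin{lemma}\label{lem:similar}
Let $T=\begin{pmatrix}0&T_1\\0&R\end{pmatrix}$ on $L\oplus M$, with $\ker T=L$.
Up to unitary equivalence, the operators similar to $T$ are exactly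
\begin{equation}\label{eq:orbit}
\begin{pmatrix}0&a(T_1+CR)c^{-1}\\0&cRc^{-1}\end{pmatrix},
\qquad
a\in\mathcal B(L),\ c\in\mathcal B(M)\text{ invertible},\quad
C\in\mathcal B(M,L).
\end{equation}
In particular, if $\dim(L\oplus M)>1$ and $T$ is similar to an irreducible
operator, then there is $C\in\mathcal B(M,L)$ such that $T_1+CR$ has dense
range in $L$.
\end{lemma}

\begin{proof}
Let $X$ be invertible on $L\oplus M$. The restriction of $X$ is an isomorphism
of $L$ onto $XL$, and $X$ induces an isomorphism of
$(L\oplus M)/L\cong M$ onto $(L\oplus M)/XL\cong(XL)^\perp$. Isomorphic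
Hilbert spaces have the same dimension, so there is a unitary $U$ on $L\oplus M$ with
$UXL=L$. Replacing $X$ by $UX$ changes $XTX^{-1}$ to a unitarily equivalent
operator, so we may assume $XL=L$, that is,
$X=\begin{pmatrix}a&b\\0&c\end{pmatrix}$. Here $a$ is invertible because
$XL=L$ and $X$ is injective; $c$ is surjective because $X$ is; and $c$ is
injective because $cx=0$ gives
$X(0,x)\in L=XL$, hence $(0,x)\in L$ and $x=0$. Now
\[
XTX^{-1}=\begin{pmatrix}0&aT_1+bR\\0&cR\end{pmatrix}
\begin{pmatrix}a^{-1}&-a^{-1}bc^{-1}\\0&c^{-1}\end{pmatrix}
=\begin{pmatrix}0&(aT_1+bR)c^{-1}\\0&cRc^{-1}\end{pmatrix},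
\]
which is \eqref{eq:orbit} with $C=a^{-1}b$. Conversely, every choice of
$a$, $C$, $c$ arises from an invertible $X$ with $b=aC$. All operators
\eqref{eq:orbit} have kernel $XL=L$. If one of them is irreducible,
Lemma~\ref{lem:block}(a) shows that $a(T_1+CR)c^{-1}$, hence $T_1+CR$, has
dense range.
\end{proof}

The invertible operators $a$ and $c$ do not affect whether the range of the
corner is dense, whereas $C$ adds to $T_1$ a multiple of $R$. To fill a kernel
that $T_1$ does not fill we must use $C$, and what $C$ can contribute is limited
by the size of $R$.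

\section{The counterexample}\label{sec:counter}

Let $T=0_{\mathcal H}\oplus\begin{pmatrix}0&D\\0&K\end{pmatrix}$, where $D$ is an invertible
operator on $\ell^2$. Then $\ker T=L$ with
$L=\mathcal H\oplus\ell^2$, and $T$ has the form of Lemma~\ref{lem:similar} with
$M=\ell^2$, $R=K$ and $T_1y=(0,Dy)$. The range of $T_1$ is $0\oplus\ell^2$, which
misses $\mathcal H$, and we
ask whether $Z=T_1+CK$ can have dense range in $L$.

\subsection*{The smallest case}
Let $\mathcal H=\mathbb C$ and let $D$ and $K=ff^*$ be as in
Theorem~\ref{thm:counter}. Write $Cf=(\gamma,g)\in\mathbb C\oplus\ell^2$. Then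
\[
Zy=\bigl(\gamma\langle y,f\rangle,\ Dy+\langle y,f\rangle g\bigr),
\]
and, since $D=D^*$, a vector $(s,z)\in\mathbb C\oplus\ell^2$ is orthogonal to
$\operatorname{ran}Z$ if and only if
$\langle y,\,Dz+(\bar\gamma s+\langle z,g\rangle)f\rangle=0$ for all $y$, that
is,
\[
Dz+(\bar\gamma s+\langle z,g\rangle)f=0 .
\]
Every solution has $z=-tD^{-1}f$ for a scalar $t$, and the condition becomes
\[
\bar\gamma s=t\bigl(1+\langle D^{-1}f,g\rangle\bigr).
\]
This is one homogeneous linear equation for the two unknowns $s,t$, so it has a
solution $(s,t)\ne(0,0)$, and then $(s,-tD^{-1}f)\ne0$ is orthogonal to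
$\operatorname{ran}Z$. Thus $Z$ never has dense range, and by
Lemma~\ref{lem:similar} $T$ is not similar to an irreducible operator. Without
the summand $\mathcal H$ the unknown $s$ is absent, and
$t(1+\langle D^{-1}f,g\rangle)=0$ forces $t=0$ unless
$\langle D^{-1}f,g\rangle=-1$: the kernel of
$B$ can be filled, but nothing is left over.

For a compact $K$ of infinite rank, the Fredholm alternative takes the place
of the count of unknowns. Recall its statement: if $G$ is compact on a Hilbert
space and $1+G$ is injective, then $1+G$ is surjective.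

\begin{proposition}\label{prop:obstruct}
Let $D$ be invertible and $K$ compact on $\ell^2$, and let $\mathcal H\ne0$ be
separable. Then
$0_{\mathcal H}\oplus\begin{pmatrix}0&D\\0&K\end{pmatrix}$
is not similar to an irreducible operator.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:similar} it suffices to show that for each
$C\in\mathcal B(\ell^2,\mathcal H\oplus\ell^2)$ the operator $Z=T_1+CK$ does not
have dense range, that is, $\ker Z^*\ne0$. We have
\[
Z^*(h,y)=D^*y+K^*C^*(h,y)\qquad(h\in\mathcal H,\ y\in\ell^2).
\]
The operator $y\mapsto Z^*(0,y)$ on $\ell^2$ is the invertible operator $D^*$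
times an operator of the form
$1+\text{compact}$. If it is not injective, then $\ker Z^*\ne0$. If it is
injective, it is surjective by the Fredholm alternative. Choose
$0\ne h\in\mathcal H$ and then $y$ with $Z^*(0,y)=-Z^*(h,0)$; then
$0\ne(h,y)\in\ker Z^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The operator $D$ is self-adjoint and invertible, since its diagonal entries lie in $[1,2]$.
So the second assertion is Proposition~\ref{prop:obstruct}, and it remains to show that $B$ is
irreducible. Since $D$ is injective, $\ker B=\ell^2\oplus0$, and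
Lemma~\ref{lem:block} applies with $E=D$, $R=K_0$. Let a projection
$P=P_L\oplus P_M$ commute with $B$. Then $P_M$ commutes with $E^*E=D^2$, which is
diagonal with distinct entries, so $P_M=\operatorname{diag}(\varepsilon_n)$
with $\varepsilon_n\in\{0,1\}$. Since $P_M$ commutes with $K_0$,
\[
(\varepsilon_m-\varepsilon_n)\langle K_0e_n,e_m\rangle=0\qquad(n\ne m),
\]
so all $\varepsilon_n$ equal some $\varepsilon$. As $D$ has dense range,
$P=\varepsilon I$ by Lemma~\ref{lem:block}(c).

For $K_0=ff^*$ we have $\langle K_0e_n,e_m\rangle=\frac1{nm}\ne0$.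
\end{proof}

\begin{remark}
The failure is not only a finite-rank phenomenon. Let $K_0$ have the
matrix $\bigl(2^{-i-j}/(i+j-1)\bigr)_{i,j\ge1}$. It is Hilbert--Schmidt with
nonzero entries, and it is injective, because for $x\ne0$
\[
\langle K_0x,x\rangle=\int_0^1\Bigl|\sum_i x_i2^{-i}t^{i-1}\Bigr|^2dt>0;
\]
the power series converges for $|t|<2$ and vanishes on $[0,1]$ only if all
$x_i=0$. We claim that $p(B)$ has infinite rank for \emph{every} nonzero polynomial $p$.
Otherwise its diagonal block $p(K_0)$ has finite rank, and if $\chi$ is
the characteristic polynomial of $K_0$ on $\operatorname{ran}p(K_0)$, then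
$q=\chi p$ satisfies $q(K_0)=0$. Since $K_0$ is injective, we may divide $q$ by
a power of the variable and assume $q(0)\ne0$. Then $q(K_0)=0$ exhibits $K_0$
as invertible (or gives $q(0)I=0$ if $q$ is constant), which is impossible for
a compact operator on $\ell^2$.
\end{remark}

\section{A sufficient criterion}\label{sec:crit}

The irreducibility proof for $B$ used two special features: $E^*E$ was diagonal
with simple spectrum, and $R$ had no zero off-diagonal entries in its
eigenbasis. We now show that similarity can produce both features from very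
little. We also allow $E$ to have a kernel, which will be needed in
Section~\ref{sec:class}.

\begin{proposition}\label{prop:crit}
Let $S=\begin{pmatrix}0&E\\0&R\end{pmatrix}$ on $L\oplus M$ (separable), where
$\dim L=\infty$ and $E:M\to L$ has dense range. Put $M_0=\ker E$ and
$M_1=M\ominus M_0$, and assume:
\begin{enumerate}
\item[(i)] $Rx\notin M_0$ for every $0\ne x\in M_0$;
\item[(ii)] the compression $R_1$ of $R$ to $M_1$ is not a scalar multiple of
the identity.
\end{enumerate}
Then $S$ is similar to an irreducible operator.
\end{proposition}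

Condition (ii) cannot be dropped: for $E=I$, $R=0$ we have $S^2=0$, and no operator
similar to $S$ is irreducible by Theorem~\ref{thm:class}(a), whose necessity
part does not use Proposition~\ref{prop:crit}. Condition (i)
prevents $M_0$ from contributing a reducing subspace; if, say, some nonzero
$x\in M_0$ were an eigenvector of both $R$ and $R^*$, then $(0,x)$ would span a
reducing subspace of $S$.

\medskip
\noindent\emph{Plan.} By (i), $\ker S=L$; among the parameters in
\eqref{eq:orbit} we use only $a$.
The restriction $E|_{M_1}$ is injective with dense range, so by polar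
decomposition $E|_{M_1}=UD$ with $U:M_1\to L$ unitary and $D\ge0$ injective on
$M_1$; in particular $\dim M_1=\infty$. Replacing $E$ by $aE$ with
$a=U\Theta^{1/2}U^*$, $\Theta$ positive and invertible, replaces $D^2$ by
$D\Theta D$. Step 3 below shows that in this way we obtain every positive $A_1$ that is
\emph{comparable} to $D^2$, meaning $c'D^2\le A_1\le c''D^2$ with $c',c''>0$. So
we need an $A_1$ comparable to $D^2$ that is diagonal with distinct eigenvalues
in an orthonormal basis in which $R_1$ has no zero off-diagonal entries. Step 1 produces a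
diagonal operator; Step 2 rotates its eigenbasis into general position. The
difficulty is in Step 2: when $D$ is not bounded below, a rotation that mixes
vectors of very different scales can destroy comparability. We therefore rotate
only within a weighted class, chosen to be complete so that Baire's theorem
can handle the infinitely many entries at once.

\begin{proof}
We use $U$ and $D$ from the plan.

\emph{Step 1: a diagonal operator comparable to $D^2$.} For $n\ge0$ let $N_n$ be
the spectral subspace of $D$ for the interval
$(2^{-n-1}\|D\|,2^{-n}\|D\|]$. Since $D$ is injective, $M_1=\bigoplus N_n$. Let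
$(f_i)_{i\ge1}$ be the union of orthonormal bases of the $N_n$. When
$f_i\in N_n$, choose $\alpha_i\in[4^{-n-1}\|D\|^2,4^{-n}\|D\|^2]$, so that all the
$\alpha_i$ are distinct; this is possible since there are countably many indices.
Let $A_0$ be the diagonal operator with $A_0f_i=\alpha_if_i$. Both $D^2$ and
$A_0$ leave $N_n$ invariant and lie there between $4^{-n-1}\|D\|^2$ and
$4^{-n}\|D\|^2$. Hence $\frac14D^2\le A_0\le4D^2$.

\emph{Step 2: a rotation.} Let $\mathfrak H$ be the real vector space of
skew-adjoint operators $H$ on $M_1$ whose matrix $(h_{ij})$ in the basis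
$(f_i)$ satisfies
\[
\|H\|_{\mathfrak H}^2=\sum_{i,j}|h_{ij}|^2
\Bigl(1+\frac{\alpha_i}{\alpha_j}+\frac{\alpha_j}{\alpha_i}\Bigr)<\infty .
\]
It is a closed real subspace of a weighted $\ell^2$ space, hence complete, and
its norm dominates the Hilbert--Schmidt norm. For $H\in\mathfrak H$ the matrix
$(\alpha_i^{1/2}h_{ij}\alpha_j^{-1/2})$ defines a Hilbert--Schmidt operator
$\hat H$, and $A_0^{1/2}H=\hat HA_0^{1/2}$, since both sides have entries
$\alpha_i^{1/2}h_{ij}$. Therefore $A_0^{1/2}e^{-H}=e^{-\hat H}A_0^{1/2}$. Let $V=e^H$,
which is unitary with $V^*=e^{-H}$. The operator $A_1=VA_0V^*$ satisfies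
\[
\langle A_1x,x\rangle=\|A_0^{1/2}e^{-H}x\|^2=\|e^{-\hat H}A_0^{1/2}x\|^2,
\]
which lies between $\|e^{\hat H}\|^{-2}\langle A_0x,x\rangle$ and
$\|e^{-\hat H}\|^2\langle A_0x,x\rangle$. So $A_1$ is comparable to $A_0$, hence to
$D^2$, for every $H\in\mathfrak H$.

For $n\ne m$ consider
\[
F_{nm}(H)=\langle R\,e^Hf_n,e^Hf_m\rangle=\langle e^{-H}R_1e^Hf_n,f_m\rangle
\qquad(H\in\mathfrak H).
\]
It is continuous. Along a real line $t\mapsto H_0+tH_1$ it is the
restriction of an entire function of $t$, because $e^{\pm(H_0+tH_1)}$ is
entire in $t$.

\emph{$F_{nm}$ is not identically zero.} We first claim that there are orthonormal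
vectors $x,y$ in the linear span of finitely many $f_i$ with
$\langle R_1x,y\rangle\ne0$. If not, then for each $k\ge2$ the compression of
$R_1$ to $\operatorname{span}(f_1,\dots,f_k)$ maps every vector $x$ of this span
to a vector orthogonal to all $y\perp x$ in the span, that is, into
$\mathbb Cx$; an operator for
which every nonzero vector is an eigenvector is scalar. The scalars for different $k$ agree
because the spans are nested, and by density $R_1$ is scalar, contrary to (ii).
Now take such $x,y$ and a finite set of indices $i$ such that the span of the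
$f_i$ contains $x,y,f_n,f_m$. On this span there is a unitary operator sending
$f_n$ to $x$ and $f_m$ to $y$. It is $e^H$ for a skew-adjoint $H$ on the span;
extended by $0$, $H$ has finitely many nonzero entries, so
$H\in\mathfrak H$, and $F_{nm}(H)=\langle R_1x,y\rangle\ne0$.

\emph{Conclusion of Step 2.} The set $\{F_{nm}\ne0\}$ is open. It is dense: join a given
$H_0$ by a line to a point where $F_{nm}\ne0$; along the line $F_{nm}$ is
analytic and not identically zero, so its zeros are isolated and there are
points arbitrarily close to $H_0$ where it does not vanish. By Baire's theorem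
there is $H\in\mathfrak H$ with $F_{nm}(H)\ne0$ for all $n\ne m$. Fix this $H$
and put $g_n=Vf_n$. Then $A_1$ is comparable to $D^2$, it is diagonal in the
orthonormal basis $(g_n)$ of $M_1$ with distinct positive eigenvalues, and
$\langle Rg_n,g_m\rangle\ne0$ for $n\ne m$.

\emph{Step 3: realizing $A_1$.} Let $c'D^2\le A_1\le c''D^2$. Since
$\|A_1^{1/2}x\|^2\le c''\|Dx\|^2$ and $\operatorname{ran}D$ is dense, there is a
bounded $W$ with $A_1^{1/2}=WD$. Put $\Theta=W^*W$, so that $A_1=D\Theta D$. From
$\langle\Theta Dx,Dx\rangle=\langle A_1x,x\rangle\ge c'\|Dx\|^2$ we get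
$\Theta\ge c'$, so $\Theta$ is invertible. Let $a=U\Theta^{1/2}U^*$. Conjugation by
$a\oplus1$ shows that $S$ is similar to
\[
S'=\begin{pmatrix}0&E'\\0&R\end{pmatrix},\qquad E'=aE .
\]
Here $\ker E'=M_0$ and $E'$ has dense range. Since $E'|_{M_1}=U\Theta^{1/2}D$, we have
$E'^*E'=0\oplus A_1$ on $M_0\oplus M_1$.

\emph{Step 4: $S'$ is irreducible.} We have
$\ker S'=L\oplus\{x\in M_0:Rx=0\}=L$ by (i). Let a projection
$P=P_L\oplus P_M$ commute with $S'$. By Lemma~\ref{lem:block}, $P_M$ commutes with
$E'^*E'=0\oplus A_1$, so it leaves $M_0$ and each line $\mathbb Cg_n$ invariant: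
$P_M=P_0\oplus\operatorname{diag}(\varepsilon_n)$ with
$\varepsilon_n\in\{0,1\}$. Since $P_M$ commutes with $R$,
$(\varepsilon_m-\varepsilon_n)\langle Rg_n,g_m\rangle=0$ for $n\ne m$, so all
$\varepsilon_n$ coincide. Replacing $P$ by $I-P$ if necessary, we may take
$\varepsilon_n=0$ for all $n$, and then $\operatorname{ran}P_M=\operatorname{ran}P_0\subset M_0$. If
$x\in\operatorname{ran}P_0$, then $Rx=RP_Mx=P_MRx\in M_0$, so $x=0$ by (i).
Hence $P_M=0$, and $P=0$ by Lemma~\ref{lem:block}(c).
\end{proof}

\begin{corollary}
Let $K_0\ne0$ be compact on $\ell^2$ and $0\le m\le\infty$. The operator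
$0_m\oplus\begin{pmatrix}0&I\\0&K_0\end{pmatrix}$
is similar to an irreducible operator if and only if $m=0$.
\end{corollary}

\begin{proof}
For $m\ge1$ use Proposition~\ref{prop:obstruct} with $D=I$. For $m=0$ use
Proposition~\ref{prop:crit} with $E=I$: then $M_0=0$, so (i) is empty, and
$R_1=K_0$ is not scalar because it is compact and nonzero on an
infinite-dimensional space.
\end{proof}

\section{Operators with $(T-\lambda)^2$ of finite rank}
\label{sec:class}

In this section we prove Theorem~\ref{thm:class}. Put $S=T-\lambda$,
$r=r_\lambda(T)$ and $d=d_\lambda(T)$. A projection commutes with $S$ if and only if it commutes with $T$.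

\subsection*{Necessity}
Let $r<\infty$ and let $T$ be similar to an irreducible operator. By similarity
invariance we may assume that $T$, hence $S$, is irreducible. Let $L=\ker S$,
$M=L^\perp$ and $S=\begin{pmatrix}0&E\\0&R\end{pmatrix}$. By
Lemma~\ref{lem:block}(a), $E$ has dense range in $L$.

\emph{$d\le r$.} Since $S$ is injective on $M$ and $S^2$ vanishes on $L$ and
acts on $M$ as $S|_M\circ R$, we have $\operatorname{rank}R=\operatorname{rank}S^2=r$. Also
\[
\ker S\cap\operatorname{ran}S=\{(Ey,0):Ry=0\}=E(\ker R).
\]
Let $M=\ker R\dotplus V$ with $\dim V=r$. The space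
$\overline{E(\ker R)}+E(V)$ is closed, being the sum of a closed and a
finite-dimensional space, and it contains the dense subspace
$\operatorname{ran}E$ of $L$. So it equals $L$, and
$d=\dim\bigl(L\ominus\overline{E(\ker R)}\bigr)\le\dim E(V)\le r$.

\emph{$r\ge1$.} Suppose $r=0$. Then $R=0$ and $E$ is injective with dense
range, so $E=U|E|$ with $U:M\to L$ unitary. Since $L\oplus M$ is
infinite-dimensional, $\dim M=\infty$. The self-adjoint operator $|E|$ commutes
with a projection $P_M\ne0,I$ (a spectral projection, or any nontrivial
projection if $|E|$ is scalar). With $P_L=UP_MU^*$ we have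
$P_LE=UP_M|E|=U|E|P_M=EP_M$, so $P_L\oplus P_M$ is a nontrivial projection
commuting with $S$, a contradiction. \qed

\subsection*{A model}
For the converse we first put $S$ into a normal form up to similarity.

\begin{lemma}\label{lem:model}
Let $S=T-\lambda$ act on an infinite-dimensional separable space, with
$r,d<\infty$. Then $S$ is similar to
\[
F\oplus0_{\mathbb C^d}\oplus\begin{pmatrix}0&D\\0&0\end{pmatrix}
\quad\text{on}\quad\Phi\oplus\mathbb C^d\oplus(G\oplus G),
\]
where $D\ge0$ is injective on an infinite-dimensional space $G$, and
$F=Q\oplus J$ acts on a finite-dimensional space $\Phi=\Phi_Q\oplus\Phi_J$, with $Q$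
invertible and $J$ an orthogonal sum of Jordan blocks of sizes $k_\beta\ge3$
($1\le\beta\le s$) in orthonormal bases. Moreover $\operatorname{rank}F^2=r$.
\end{lemma}

Here $\Phi_Q$ or $\Phi_J$ may be $0$.

\begin{proof}
\emph{Splitting off the invertible part.} If $p$ is the characteristic polynomial
of $S$ on its finite-dimensional invariant subspace
$\operatorname{ran}S^2$, then $p(S)S^2=0$ by the Cayley--Hamilton theorem.
Write $z^2p(z)=z^lq(z)$ with $q(0)\ne0$. Since $z^l$ and $q$ are
coprime, the space is the direct sum of the closed $S$-invariant subspaces $\ker q(S)$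
and $\ker S^l$, and $S$ is similar to $Q\oplus S_0$, where $Q$ is invertible
(because $q(Q)=0$ and $q(0)\ne0$) and $S_0$ is nilpotent. As $Q^2$ is invertible and of finite
rank, $Q$ acts on a finite-dimensional space.

\emph{Splitting off large Jordan blocks.} Suppose $S_0^k=0\ne S_0^{k-1}$ with
$k\ge3$. Pick $x,\varphi$ with $\langle S_0^{k-1}x,\varphi\rangle\ne0$. The
$k\times k$ matrix with entries
\[
\langle S_0^ix,S_0^{*j}\varphi\rangle=\langle S_0^{i+j}x,\varphi\rangle
\qquad(0\le i,j<k)
\]
vanishes for $i+j\ge k$ and is nonzero for $i+j=k-1$, so it is invertible.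
Hence the vectors $S_0^ix$ are linearly independent, and so are the
$S_0^{*j}\varphi$; the subspace $\operatorname{span}\{S_0^ix\}_{i<k}$ and the subspace
$(\operatorname{span}\{S_0^{*j}\varphi\}_{j<k})^\perp$ meet only in $0$, and
the second has codimension $k$. So the space is their direct sum. Both
are invariant under $S_0$; for the second, if $y\perp S_0^{*j}\varphi$ for all
$j<k$, then $\langle S_0y,S_0^{*j}\varphi\rangle=\langle
y,S_0^{*(j+1)}\varphi\rangle=0$ for all $j<k$, because $S_0^{*k}=0$. On the
first, $S_0$ is a Jordan block of
size $k$. Up to similarity this block splits off, in an orthonormal basis, and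
the rank of $S_0^2$ drops by $k-2\ge1$. After finitely many steps the remaining
operator $N$ satisfies $N^2=0$.

\emph{The square-zero part.} Since $\overline{\operatorname{ran}N}\subset\ker N$,
the operator $N$ is $0$ on $\ker N\ominus\overline{\operatorname{ran}N}$ and
maps $G=(\ker N)^\perp$ injectively onto a dense subspace of
$\overline{\operatorname{ran}N}$. By polar decomposition, $N$ is unitarily
equivalent to $\begin{pmatrix}0&D\\0&0\end{pmatrix}\oplus0$ on $(G\oplus G)\oplus(\ker N\ominus\overline{\operatorname{ran}N})$, with $D\ge0$ injective on $G$.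

\emph{Dimensions.} We have $S\sim F\oplus N$, and $r$ and $d$ are similarity
invariants. Since $\ker F=\ker J\subset\operatorname{ran}J$, the kernel of
$F\oplus N$ is $\ker J\oplus\ker N$, and its intersection with the range is
$\ker J\oplus\operatorname{ran}N$. Hence the zero summand of $N$ has dimension
exactly $d$. As $d<\infty$ and $\dim\Phi<\infty$, we get $\dim G=\infty$.
Finally $N^2=0$ gives $\operatorname{rank}F^2=r$.
\end{proof}

\subsection*{Sufficiency}
Let $r\ge1$ and $d\le r<\infty$. We take $S$ in the form of
Lemma~\ref{lem:model}, exhibit its block form, and modify the corner by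
Lemma~\ref{lem:similar} so that Proposition~\ref{prop:crit} applies. Let
$e_{\beta,1},\dots,e_{\beta,k_\beta}$
be the orthonormal basis of the block $\beta$, with $Je_{\beta,1}=0$ and
$Je_{\beta,i}=e_{\beta,i-1}$ for $i\ge2$. Put
\[
\Psi=\operatorname{span}\{e_{\beta,2}\},\qquad
W=\Phi_Q\oplus\operatorname{span}\{e_{\beta,i}:i\ge3\},\qquad
\Phi'=\Psi\oplus W=\Phi\ominus\ker J .
\]
Then $J$ maps $\Psi$ bijectively onto $\ker J$, $F$ maps $W$ injectively into
$\Phi'$, and
\[
\dim W=\dim\Phi_Q+\sum_\beta(k_\beta-2)=\operatorname{rank}F^2=r .
\]
Let $L=\ker S=\ker J\oplus\mathbb C^d\oplus G$ with the first copy of $G$, and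
$M=\Phi'\oplus G$ with the second copy. Then
$S=\begin{pmatrix}0&S_1\\0&R\end{pmatrix}$ on $L\oplus M$, where for
$\psi\in\Psi$, $w\in W$, $y\in G$,
\[
S_1(\psi+w,y)=(J\psi,0,Dy),\qquad R(\psi+w,y)=(Fw,0).
\]
The closure of $\operatorname{ran}S_1$ misses exactly the summand $\mathbb C^d$. On
the other hand, $R$ is injective on the $r$-dimensional space $W$, and
\begin{equation}\label{eq:R}
\ker R=\Psi\oplus G\ \text{ has codimension } r,\qquad
\operatorname{ran}R\subset\Phi'\oplus0 .
\end{equation}
By Lemma~\ref{lem:similar} with $a=c=1$, $S$ is similar to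
$\begin{pmatrix}0&E\\0&R\end{pmatrix}$ with $E=S_1+C'R$, for any
$C'\in\mathcal B(M,L)$. Since $R$ is injective on $W$ and zero on
$\Psi\oplus G$, we may prescribe $E|_W:W\to L$ arbitrarily, while $E=S_1$ on
$\Psi\oplus G$. We use $d$ dimensions of $W$ to fill $\mathbb C^d$.
Write $W=W_1\dotplus W_2$ with $\dim W_1=d$ and $\dim W_2=r-d$. If we put
$E=0$ on $W_2$, then $\ker E=W_2$, and $R$ might map some nonzero vector of $W_2$
into $W_2$, so that condition (i) of Proposition~\ref{prop:crit} fails.
We therefore tilt the kernel of $E$ out of $\Phi'$: choose a linear bijection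
$\Gamma:W_1\to\mathbb C^d$ and an injective linear map $b:W_2\to G$, and prescribe
$E$ on $W$ so that
\[
E(\psi+w_1+w_2,\,y)=\bigl(J\psi,\ \Gamma w_1,\ D(bw_2+y)\bigr).
\]
Then $E$ has dense range, $\dim L=\infty$, and by injectivity of $D$
\[
M_0=\ker E=\{(w_2,-bw_2):w_2\in W_2\},\qquad
M_0\cap(\Phi'\oplus0)=0 .
\]
We check the hypotheses of Proposition~\ref{prop:crit}.

(i) If $0\ne x=(w_2,-bw_2)\in M_0$, then $w_2\ne0$ and $Rx=(Fw_2,0)\ne0$ lies
in $\Phi'\oplus0$, so $Rx\notin M_0$.

(ii) Suppose that the compression of $R$ to $M_1=M\ominus M_0$ is scalar. Since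
$R$ has finite rank and $\dim M_1=\infty$, the scalar is $0$, so
$RM_1\subset M_0$. By \eqref{eq:R}, $RM_1\subset M_0\cap(\Phi'\oplus0)=0$, that
is, $M_1\subset\ker R$. Here $M_1$ has codimension $r-d$ and $\ker R$ has
codimension $r$, so $r\le r-d$; hence $d=0$ and $M_1=\ker R$. Then
$0\oplus G\subset\ker R=M_0^\perp$, which means $bw_2\perp G$ for all
$w_2\in W_2$. So $b=0$, which contradicts the injectivity of $b$, since
$\dim W_2=r\ge1$.

By Proposition~\ref{prop:crit}, $S$ is similar to an irreducible operator, and
hence so is $T=S+\lambda$. This completes the proof of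
Theorem~\ref{thm:class}(a). \qed

\subsection*{Parts (b) and (c), and the example}
(b) By part (a), $r_\lambda(B)\ge1$ and $d_\lambda(B)\le r_\lambda(B)<\infty$. By additivity
$1\le r_\lambda(A\oplus B)<\infty$, so by (a) $A\oplus B$ is similar to an irreducible
operator if and only if
$d_\lambda(A)+d_\lambda(B)\le r_\lambda(A)+r_\lambda(B)$. Here only
$d_\lambda(A)$ can be infinite, so this is the stated inequality. In the special
case, $d_\lambda(\lambda I_m)=m$ and $r_\lambda(\lambda I_m)=0$.

(c) For integers $0\le d\le r$ with $r\ge1$ let
$B-\lambda=N_\infty\oplus0_d\oplus I_r$, where $N_\infty$ is the orthogonal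
sum of infinitely many copies of
$\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$.
The square of $B-\lambda$ is $0\oplus0\oplus I_r$, of rank $r$. The kernel of
$N_\infty$ is its range, $0_d$ contributes $d$ dimensions to $d_\lambda(B)$, and
$I_r$ contributes none, so $d_\lambda(B)=d$ and $r_\lambda(B)=r$. By (a), $B$
is similar to an irreducible operator. \qed

\medskip
Finally, consider the operator $B$ of Theorem~\ref{thm:counter} with $K_0=ff^*$. We have
$B^2=\begin{pmatrix}0&Dff^*\\0&(ff^*)^2\end{pmatrix}$, of rank one, and
$\ker B\cap\operatorname{ran}B=D(\{f\}^\perp)\oplus0$ is closed of codimension one in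
$\ker B=\ell^2\oplus0$. Thus $r_0(B)=d_0(B)=1$.

\section{Cases in which the conjecture holds}\label{sec:positive}

We prove Theorem~\ref{thm:positive}. The hypotheses and the conclusion are
invariant under similarity of $B$, so let $B$ be
irreducible; also let $\mathcal H\ne0$. Taking adjoints, $qB=Aq$ if and only if
$q^*A^*=B^*q^*$, so $\operatorname{Hom}(B,A)=0$ if and only if
$\operatorname{Hom}(A^*,B^*)=0$. Thus the second alternative in (a) or (b) for
$A,B$ is the first alternative for $A^*,B^*$ (with $\bar\lambda$ in place of
$\lambda$ in (b)). Since irreducibility of $B$ and the conclusion are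
preserved by passing to adjoints, it suffices to treat the first alternatives.

The assumption $\dim\mathcal K=\infty$ enters through (F3). It is needed
even in (a): for $A=0$ on $\mathbb C^2$ and $B=1$ on $\mathbb C$ we have
$\operatorname{Hom}(A,B)=0$, but $A\oplus B$ has rank one on $\mathbb C^3$ and
is not similar to an irreducible operator, as in the introduction.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Let $\operatorname{Hom}(A,B)=0$. By \eqref{eq:glue} we may replace $A\oplus B$
by $S=\begin{pmatrix}A&E\\0&B\end{pmatrix}$ with $E=CB-AC$.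

\emph{It suffices that $E$ has dense range.} Let a projection
$P=\begin{pmatrix}p&q^*\\q&\rho\end{pmatrix}$ commute with $S$. The $(2,1)$
entry of $PS=SP$ is $qA=Bq$, so $q=0$, and $p,\rho$ are projections. The $(2,2)$
entry is then $\rho B=B\rho$, so $\rho\in\{0,I\}$ because $B$ is irreducible. The $(1,2)$
entry is $pE=E\rho$. If $E$ has dense range, then $p=0$ when $\rho=0$ and
$p=I$ when $\rho=I$, so $P\in\{0,I\}$.

\emph{Construction of $C$.} The term $AC$ interferes with $CB$. We therefore look for
test vectors $w_k$ on which $C$ vanishes but $CB$ does not. Precisely, we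
construct $w_n,v_n\in\mathcal K$, $n\ge1$, with
\begin{equation}\label{eq:biorth}
\langle w_k,v_n\rangle=0,\qquad\langle Bw_k,v_n\rangle=\delta_{kn}
\qquad\text{for all }k,n .
\end{equation}
Once this is done, let $(u_n)$ be a sequence with dense span in $\mathcal H$ and put
$C=\sum_n\epsilon_nu_nv_n^*$ with $\epsilon_n>0$ so small that
$\sum\epsilon_n\|u_n\|\|v_n\|<\infty$. Then $Cw_k=0$ and $CBw_k=\epsilon_ku_k$,
so $Ew_k=\epsilon_ku_k$ and $E$ has dense range.

Suppose $w_j,v_j$ have been found for $j<n$. Let
\[
\mathcal Z=\{v_j,B^*v_j:j<n\}^\perp,\qquad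
\mathcal F=\operatorname{span}\{w_j,Bw_j:j<n\};
\]
$\mathcal Z$ has finite codimension and $\mathcal F$ is finite-dimensional.
The conditions \eqref{eq:biorth} for pairs $(k,n')$ with $\max(k,n')=n$ say
that $w_n\in\mathcal Z$, that $v_n$ is orthogonal to $\mathcal F$ and to $w_n$,
and that $\langle Bw_n,v_n\rangle=1$. So it is enough to find $w_n\in\mathcal Z$ with
$Bw_n\notin\mathbb Cw_n+\mathcal F$; then $v_n$ exists.

Suppose there is no such vector, and let
$\pi:\mathcal K\to\mathcal K/\mathcal F$ be the quotient map. For each
$w\in\mathcal Z\setminus\mathcal F$ we have $\pi Bw=\lambda_w\pi w$ with a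
unique scalar $\lambda_w$. If $w,w'\in\mathcal Z$ and $\pi w,\pi w'$ are
independent, then
\[
\lambda_{w+w'}(\pi w+\pi w')=\pi B(w+w')=\lambda_w\pi w+\lambda_{w'}\pi w'
\]
gives $\lambda_w=\lambda_{w'}$. If they are nonzero and dependent, we compare
both with a third vector $w''\in\mathcal Z$ for which $\pi w''$ is independent
of them; it exists since $\dim\pi\mathcal Z\ge2$. So $\lambda_w=\lambda$ is
constant. For $w\in\mathcal Z\cap\mathcal F$ choose
$w'\in\mathcal Z\setminus\mathcal F$; then $w=(w+w')-w'$ gives
$\pi Bw=\lambda\pi w$ as well. Hence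
$(B-\lambda)\mathcal Z\subset\mathcal F$, so $B-\lambda$ has finite rank, which
contradicts (F3).
\end{proof}

For (b), $A=\lambda I$ and $B-\lambda$ may have a kernel; then
$\operatorname{Hom}(A,B)\ne0$ and the argument above breaks down at $q=0$. We
return to the block form over the full kernel. As long as
$\ker(B-\lambda)$ is finite-dimensional, $B$ fills it by a finite-rank
operator, and enough room is left for filling $\mathcal H$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Subtracting $\lambda$, we may take $\lambda=0$ and $A=0$. Let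
$\mathcal N=\ker B$ be finite-dimensional, $M=\mathcal N^\perp$, and
\[
B=\begin{pmatrix}0&B_1\\0&B_2\end{pmatrix}\quad\text{on }\mathcal N\oplus M .
\]
By Lemma~\ref{lem:block}(a), $B_1$ has dense range, so
$B_1M=\mathcal N$. By (F3) $B$ has infinite rank; as $B_1$ has finite rank,
$B_2$ and hence $B_2^*$ have infinite rank.

\emph{Choice of the similarity.} Let $(h_i)$ be an orthonormal basis of
$\mathcal H$. Since $\operatorname{ran}B_1^*$ is finite-dimensional, the linear
space $\operatorname{ran}B_2^*\cap(\operatorname{ran}B_1^*)^\perp$ is infinite-dimensional. By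
Gram--Schmidt it contains nonzero, mutually orthogonal vectors
$y_i=B_2^*c_i$, one for each $h_i$. Rescaling the $c_i$ one after another, we
may assume that $\sum\|c_i\|^2<\infty$ and that the numbers $\|y_i\|^2$ are
distinct and do not lie in the finite set $\sigma(B_1^*B_1)\cup\{0\}$. Let
$c=\sum h_ic_i^*\in\mathcal B(M,\mathcal H)$. On $L\oplus M$ with
$L=\mathcal H\oplus\mathcal N$, conjugation of $0\oplus B$ by
$\begin{pmatrix}1&C\\0&1\end{pmatrix}$ with $C=\begin{pmatrix}c\\0\end{pmatrix}$
gives, as in Lemma~\ref{lem:similar},
\[
S=\begin{pmatrix}0&E\\0&B_2\end{pmatrix},\qquad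
E=\begin{pmatrix}cB_2\\B_1\end{pmatrix},\qquad
cB_2=\sum h_iy_i^*,\qquad
E^*E=B_1^*B_1+\sum y_iy_i^* .
\]
We have $\ker S=L$: if $Ex=0$ and $B_2x=0$ with $x\in M$, then $Bx=0$, so
$x\in\mathcal N\cap M=0$. Since $y_i\perp\operatorname{ran}B_1^*$, we have
$B_1y_i=0$ and $cB_2B_1^*=0$, so
\begin{equation}\label{eq:Eyi}
Ey_i=(\|y_i\|^2h_i,0),\qquad
EB_1^*u=(0,B_1B_1^*u)\quad(u\in\mathcal N).
\end{equation}
As $B_1B_1^*$ is invertible on $\mathcal N$, $E$ has dense range.

\emph{$S$ is irreducible.} Let a projection commute with $S$. By
Lemma~\ref{lem:block} it is $P_L\oplus P_M$ with $P_LE=EP_M$,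
$P_MB_2=B_2P_M$, and $P_M$ commutes with $E^*E$. The operator $E^*E$ is an orthogonal sum of
$B_1^*B_1$ on $\operatorname{ran}B_1^*$, multiplication by $\|y_i\|^2$ on each
line $\mathbb Cy_i$, and $0$. By the choice of the numbers $\|y_i\|^2$, the
eigenspace of $E^*E$ for $\|y_i\|^2$ is $\mathbb Cy_i$. So
$P_My_i=\varepsilon_iy_i$ with $\varepsilon_i\in\{0,1\}$, and
\eqref{eq:Eyi} gives
\[
\|y_i\|^2P_L(h_i,0)=P_LEy_i=EP_My_i=\varepsilon_i\|y_i\|^2(h_i,0).
\]
Hence $P_L$ leaves $\mathcal H\oplus0$ invariant, and being self-adjoint it has
the form $P_{\mathcal H}\oplus P_{\mathcal N}$. The second component of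
$P_LE=EP_M$ is $P_{\mathcal N}B_1=B_1P_M$. Together with $P_MB_2=B_2P_M$ this
says that the projection $P_{\mathcal N}\oplus P_M$ on
$\mathcal N\oplus M=\mathcal K$ commutes with $B$. Since $B$ is irreducible,
$P_M\in\{0,I\}$, and by Lemma~\ref{lem:block}(c) $P_L\oplus P_M\in\{0,I\}$.
\end{proof}

The finite dimension of $\mathcal N$ was used to make
$\operatorname{ran}B_2^*\cap(\operatorname{ran}B_1^*)^\perp$ infinite-dimensional.
In Theorem~\ref{thm:counter}, $\mathcal N=\ell^2\oplus0$, $B_1=D$ and
$B_2=K_0$, so $(\operatorname{ran}B_1^*)^\perp=0$ and no room is left.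

\begin{thebibliography}{1}
\bibitem{source}
\emph{Quasinormal Operators Similar To Irreducible Ones},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak
Download?\allowbreak urlid=10.1216\%2Frmjm\%2F1021477252},
doi:10.1216/rmjm/1021477252.
\end{thebibliography}

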